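\title{The divisor class group of the semi-center of an enveloping algebra in prime characteristic}

\begin{abstract}
Let $L$ be a finite dimensional Lie algebra over an algebraically closed field of characteristic $p>0$. We prove the conjecture that the divisor class group of the semi-center of $U(L)$ is a finite elementary abelian $p$-group, and we show that every such group occurs, already for solvable $L$. The semi-center is first replaced by the center $Z$ of $U(M)$ for a restricted Lie algebra $M$. A divisorial ideal of $Z$ determines a semi-invariant polynomial in the symmetric algebra $S(M)$, and its weight defines a homomorphism from the class group to a finite $\mathbb F_p$-vector space. Injectivity is proved by lifting the polynomial to $U(M)$ order by order; the obstructions vanish because the Frobenius map of a polynomial ring splits.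
\end{abstract}

\section{Introduction}

Throughout, $F$ is an algebraically closed field of characteristic $p>0$, Lie algebras are finite dimensional over $F$, and $Q(\cdot)$ denotes a field of fractions. Let $L$ be a Lie algebra and $U(L)$ its universal enveloping algebra. For $\lambda\in\operatorname{Hom}_F(L,F)$ put
\[
U(L)_\lambda=\{a\in U(L) : [x,a]=\lambda(x)a\ \text{ for all }x\in L\}.
\]
The elements of $U(L)_\lambda$ are the \emph{semi-invariants} of weight $\lambda$, and $\lambda$ is a \emph{weight} of $L$ on $U(L)$ if $U(L)_\lambda\neq0$. The \emph{semi-center} is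
\[
\operatorname{Sz}(U(L))=\bigoplus_\lambda U(L)_\lambda ,
\]
and its summand $U(L)_0$ is the center $Z(U(L))$. Every weight vanishes on $[L,L]$: if $0\ne a\in U(L)_\lambda$, then $[[x,y],a]=[x,[y,a]]-[y,[x,a]]=0$. We use two known results without proof.
\begin{itemize}
\item[(K1)] $\operatorname{Sz}(U(L))$ is a commutative Krull domain.
\item[(K2)] Its divisor class group $\operatorname{Cl}(\operatorname{Sz}(U(L)))$ is a $d$-torsion group, where $d$ is the PI degree of $U(L)$; that is, $d^2$ is the dimension of the division ring of fractions of $U(L)$ over its center.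
\end{itemize}
The class group of a Krull domain measures the failure of unique factorization: it vanishes exactly when the ring is a unique factorization domain (UFD). The following is posed in \cite{source}.

\begin{quote}
\textbf{Conjecture.} For every finite dimensional Lie algebra $L$ over $F$, the group $\operatorname{Cl}(\operatorname{Sz}(U(L)))$ is a finite elementary abelian $p$-group.
\end{quote}

For abelian $L$ the semi-center is a polynomial ring and the class group is $0$. The next example shows how factorization is tied to weights.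

\begin{example}\label{ex:basic}
Let $N\subset\mathfrak{gl}_3(F)$ be spanned by the matrix units $t=E_{11}$, $v=E_{12}$, $v'=E_{13}$, so that $[t,v]=v$, $[t,v']=v'$, $[v,v']=0$. Put $B=F[v,v']\subset U(N)$ and $\xi=t^p-t$. The element $\xi$ is central and $U(N)=\bigoplus_{0\le\alpha<p}B[\xi]\,t^\alpha$ with $B[\xi]$ a polynomial ring (see Section~\ref{sec:background}, Lemma~\ref{lem:basis}). A semi-invariant $u=\sum b_\alpha t^\alpha$ commutes with $v\in[N,N]$. Since $tv=v(t+1)$, this means $\sum b_\alpha\big((t+1)^\alpha-t^\alpha\big)=0$. If $k\ge1$ were the largest index with $b_k\ne0$, the coefficient of $t^{k-1}$ would be $kb_k\neq0$. So $u\in B[\xi]$. The monomial $v^iv'^{\,j}\xi^k$ is a semi-invariant whose weight takes the value $i+j$ at $t$. Hence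
\[
\operatorname{Sz}(U(N))=F[v,v',\xi],\qquad Z(U(N))=A[\xi],
\]
where $A\subset B$ is spanned by the monomials of degree divisible by $p$. Nonconstant elements of $A$ have degree at least $p$, so elements of degree $p$ are irreducible in $A$ and in $A[\xi]$, and
\begin{equation}\label{eq:twofact}
v^p\cdot v'^{\,p}=(v^{p-1}v')\cdot(v\,v'^{\,p-1})
\end{equation}
gives two different factorizations in the center. The semi-center is a UFD.
\end{example}

In this example the center lacks the greatest common divisor $v$ of $v^p$ and $vv'^{\,p-1}$, because $v$ is a semi-invariant of nonzero weight; the semi-center contains $v$. One might guess that the semi-center always contains the missing divisors and is always a UFD. This is false (Theorem~\ref{thm:B}): the missing divisor can be a semi-invariant for an ideal of $L$ without being one for $L$. What survives is the principle that a divisor class is recorded by a weight. In characteristic $p$, weights form finite $\mathbb F_p$-vector spaces (Lemma~\ref{lem:weights}), and this accounts for the shape of the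 conjecture.

To state the precise result, recall (Section~\ref{sec:background}) that $L$ has a \emph{finite dimensional $p$-envelope}: a finite dimensional restricted Lie algebra $\hat L\supset L$ generated by $L$ as a restricted Lie algebra. For a Lie algebra $M$ let $S(M)$ be its symmetric algebra, and for $x\in M$ let $\{x,\cdot\}$ be the derivation of $S(M)$ extending $\operatorname{ad}x$; this is the Poisson bracket with $x$. The weights of $M$ on $S(M)$ form the set
\[
\Lambda_S(M)=\{\mu\in\operatorname{Hom}_F(M,F):\text{there is } 0\ne f\in S(M)\text{ with }\{x,f\}=\mu(x)f\text{ for all }x\in M\}.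
\]

\begin{theorem}\label{thm:A}
Let $L$ be a finite dimensional Lie algebra over $F$ and $\hat L$ a finite dimensional $p$-envelope of $L$. Let $M$ be the intersection of the kernels of all weights of $\hat L$ on $U(\hat L)$; it is a restricted ideal of $\hat L$. Then
\[
\operatorname{Cl}(\operatorname{Sz}(U(L)))\cong\operatorname{Cl}(Z(U(M))),
\]
and this group embeds in $\Lambda_S(M)$, which is a finite elementary abelian $p$-group of rank at most $\dim M/[M,M]$. In particular, the conjecture holds.
\end{theorem}

\begin{theorem}\label{thm:B}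
For every $r\ge0$ there is a solvable Lie algebra $L$ with $\operatorname{Cl}(\operatorname{Sz}(U(L)))\cong(\mathbb Z/p)^r$. Hence the groups $\operatorname{Cl}(\operatorname{Sz}(U(L)))$ are, up to isomorphism, exactly the finite elementary abelian $p$-groups.
\end{theorem}

\begin{corollary}\label{cor:ufd}
If $L=[L,L]$ or $L$ is nilpotent, then $\operatorname{Sz}(U(L))=Z(U(L))$ is a UFD.
\end{corollary}

We begin, after the background, with the algebras of Theorem~\ref{thm:B} (Section~\ref{sec:examples}). There the semi-center lies in a commutative polynomial ring, and the passage from a divisorial ideal to a greatest common divisor and its weight can be carried out directly. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:A} to a statement about centers. Section~\ref{sec:w} constructs the weight homomorphism in general, Section~\ref{sec:kernel} studies its kernel, and Section~\ref{sec:end} assembles the proofs.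

\section{Background}\label{sec:background}

\subsection{Restricted Lie algebras}

In an associative $F$-algebra, $(\operatorname{ad}a)^p=\operatorname{ad}(a^p)$, because $\operatorname{ad}a$ is the difference of the commuting operators of left and right multiplication. By the Leibniz rule, the $p$-th power of a derivation is a derivation. A Lie algebra $\mathfrak g$ is \emph{restricted} if it carries a map $x\mapsto x^{[p]}$ such that $\operatorname{ad}x^{[p]}=(\operatorname{ad}x)^p$, $(cx)^{[p]}=c^px^{[p]}$ for $c\in F$, and $(x+y)^{[p]}-x^{[p]}-y^{[p]}$ is the universal linear combination of iterated commutators of $x,y$ that equals $(a+b)^p-a^p-b^p$ in associative algebras. The algebra $\mathfrak{gl}(V)$ is restricted with $x^{[p]}=x^p$. By the Ado--Iwasawa theorem every $L$ embeds in some $\mathfrak{gl}(V)$ with $\dim V<\infty$, and the restricted subalgebra generated by $L$ is a finite dimensional $p$-envelope.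

Two derivations of $U(\mathfrak g)$, or of $S(\mathfrak g)$, that agree on $\mathfrak g$ are equal. For restricted $\mathfrak g$ and $x\in\mathfrak g$ this gives
\begin{equation}\label{eq:pth}
\operatorname{ad}x^{[p]}=(\operatorname{ad}x)^p\ \text{ on }U(\mathfrak g),\qquad \{x^{[p]},\cdot\}=\{x,\cdot\}^p\ \text{ on }S(\mathfrak g),
\end{equation}
and $x^p-x^{[p]}$ is central in $U(\mathfrak g)$.

We also use the following fact of linear algebra: finitely many commuting operators $D_i$ with $D_i^p=D_i$ on any $F$-vector space are simultaneously diagonalizable, since $X^p-X=\prod_{c\in\mathbb F_p}(X-c)$ has simple roots.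

\begin{lemma}\label{lem:weights}
Let $\mathfrak g$ be restricted and let $\Lambda$ be the set of weights of $\mathfrak g$ on $U(\mathfrak g)$, or the set $\Lambda_S(\mathfrak g)$. Then $\Lambda$ is an $\mathbb F_p$-subspace of $\operatorname{Hom}_F(\mathfrak g,F)$. Its elements vanish on $[\mathfrak g,\mathfrak g]$ and satisfy $\lambda(x^{[p]})=\lambda(x)^p$. Elements of $\Lambda$ that are independent over $\mathbb F_p$ are independent over $F$. Consequently $\Lambda$ is a finite elementary abelian $p$-group of rank at most $\dim\mathfrak g/[\mathfrak g,\mathfrak g]$.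
\end{lemma}

\begin{proof}
Both $U(\mathfrak g)$ and $S(\mathfrak g)$ are domains on which $\mathfrak g$ acts by derivations. The product of nonzero semi-invariants of weights $\lambda,\mu$ is a nonzero semi-invariant of weight $\lambda+\mu$, and $1$ has weight $0$. Since $p\lambda=0$, the set $\Lambda$ is an $\mathbb F_p$-space. Vanishing on $[\mathfrak g,\mathfrak g]$ was shown in the introduction for $U(\mathfrak g)$; the same line works in $S(\mathfrak g)$, because $\{[x,y],\cdot\}$ is the commutator of $\{x,\cdot\}$ and $\{y,\cdot\}$. The formula $\lambda(x^{[p]})=\lambda(x)^p$ follows from \eqref{eq:pth}.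

Suppose that $\lambda_1,\dots,\lambda_r\in\Lambda$ are $\mathbb F_p$-independent but $F$-dependent. Take a nontrivial relation $\sum c_i\lambda_i=0$ with the fewest nonzero coefficients, scaled so that one coefficient is $1$. Evaluating at $x^{[p]}$ gives $\sum c_i\lambda_i(x)^p=0$, that is, $\big(\sum c_i^{1/p}\lambda_i(x)\big)^p=0$. So $\sum c_i^{1/p}\lambda_i=0$. The difference of the two relations is shorter, hence trivial, so $c_i^{1/p}=c_i$ and $c_i\in\mathbb F_p$ for all $i$, a contradiction. The rank bound follows since $\Lambda\subset\operatorname{Hom}_F(\mathfrak g/[\mathfrak g,\mathfrak g],F)$.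
\end{proof}

\subsection{Enveloping algebras}

Let $U=U(\mathfrak g)$ with its standard filtration: $U_k$ is spanned by the products of at most $k$ elements of $\mathfrak g$, so $U_0=F$ and $U_k=0$ for $k<0$. By the Poincar\'e--Birkhoff--Witt (PBW) theorem, $\operatorname{gr}U=\bigoplus U_k/U_{k-1}$ is $S=S(\mathfrak g)=\bigoplus S^k$. For $0\ne u\in U$, the degree $\deg u$ is the least $k$ with $u\in U_k$ and the \emph{symbol} $\operatorname{gr}u$ is the image of $u$ in $S^k$. As $S$ is a domain, degrees add and symbols multiply, and $U$ is a domain. Expanding $[x,y_1\cdots y_k]=\sum_iy_1\cdots[x,y_i]\cdots y_k$ shows: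
\begin{equation}\label{eq:symbol}
\text{if } x\in\mathfrak g,\ u\in U_k \text{ has image } \bar u\in S^k,\text{ then } [x,u]\in U_k \text{ has image } \{x,\bar u\}\in S^k .
\end{equation}
For a subspace $I\subset U$ let $\operatorname{gr}I\subset S$ be the sum over $k$ of the images of $I\cap U_k$ in $S^k$. Its nonzero homogeneous elements are the symbols of elements of $I$; if $I$ is an ideal, so is $\operatorname{gr}I$. If $I'\subset I$ and $\operatorname{gr}I'=\operatorname{gr}I$, then $I'=I$ by induction on the degree.

The next lemma trades powers of basis elements for central elements. It is used four times.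

\begin{lemma}\label{lem:basis}
Let $\mathfrak m$ be an ideal of $\mathfrak g$ and let $X_1,\dots,X_s\in\mathfrak g$ map to a basis of $\mathfrak g/\mathfrak m$. Write $X^\alpha=X_1^{\alpha_1}\cdots X_s^{\alpha_s}$ and $\Phi_k=\sum_{|\alpha|\le k}U(\mathfrak m)X^\alpha$. Let $n\ge1$ and let $\zeta_1,\dots,\zeta_s$ be central elements of $U(\mathfrak g)$ with $\zeta_l-X_l^n\in\Phi_{n-1}$. Then $B=U(\mathfrak m)[\zeta_1,\dots,\zeta_s]$ is a polynomial ring over $U(\mathfrak m)$ and $U(\mathfrak g)=\bigoplus_{0\le\alpha_l<n}BX^\alpha$, a free left $B$-module.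
\end{lemma}

\begin{proof}
By PBW the $X^\alpha$ form a basis of $U(\mathfrak g)$ as a left $U(\mathfrak m)$-module. Let $\Gamma_k$ be the span of the products $uy_1\cdots y_j$ with $u\in U(\mathfrak m)$, $y_i\in\mathfrak g$, $j\le k$. Since $yu=uy+[y,u]$ and $[y,u]\in U(\mathfrak m)$, we have $\Gamma_j\Gamma_k\subset\Gamma_{j+k}$. Exchanging two adjacent factors in $uy_1\cdots y_k$ changes it by an element of $\Gamma_{k-1}$. If some $y_i$ lies in $\mathfrak m$, move it next to $u$; the product then lies in $\Gamma_{k-1}$. By induction $\Gamma_k=\Phi_k$, and $X^\alpha X^\beta\equiv X^{\alpha+\beta}$ modulo $\Phi_{|\alpha|+|\beta|-1}$. Hence $\zeta^\gamma X^\alpha\equiv X^{n\gamma+\alpha}$ modulo $\Phi_{|n\gamma+\alpha|-1}$. Every multi-index is uniquely of the form $n\gamma+\alpha$ with $0\le\alpha_l<n$, so the elements $\zeta^\gamma X^\alpha$ arise from the PBW basis by a unitriangular change of basis.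
\end{proof}

\begin{lemma}\label{lem:pcenter}
Let $\mathfrak g$ be restricted with basis $x_1,\dots,x_n$, let $U=U(\mathfrak g)$, $Z=Z(U)$, and let $O\subset Z$ be generated by the $x_i^p-x_i^{[p]}$. Then $O$ is a polynomial ring in $n$ variables, $U$ is free of rank $p^n$ over $O$, and $Z$ is a finite $O$-module, hence Noetherian. The ring $\mathcal Q=U\otimes_OQ(O)\supset U$ is a division ring with center $Q(Z)$, and $U\cap Q(Z)=Z$. The PI degree of $U$ is a power of $p$.
\end{lemma}

\begin{proof}
The first two claims are Lemma~\ref{lem:basis} with $\mathfrak m=0$ and exponent $p$, and $Z$ is a submodule of a finite module over the Noetherian ring $O$. Elements of $\mathcal Q$ are fractions $u/o$ with $u\in U$, $0\ne o\in O$, so $\mathcal Q$ is a domain of dimension $p^n$ over the field $Q(O)$, hence a division ring; it is the division ring of fractions of $U$. A fraction $u/o$ is central exactly when $u\in Z$. So the center of $\mathcal Q$ is a field consisting of fractions of elements of $Z$, namely $Q(Z)$, and its intersection with $U$ is $Z$.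 Finally $d^2\,[Q(Z):Q(O)]=p^n$.
\end{proof}

\subsection{Krull domains}

A commutative domain $A$ is a \emph{Krull domain} if $A_{\mathfrak p}$ is a discrete valuation ring (DVR) for every height one prime $\mathfrak p$, $A=\bigcap_{\mathfrak p}A_{\mathfrak p}$, and every nonzero element lies in finitely many $\mathfrak p$. Krull domains are normal, and Noetherian normal domains are Krull. Let $v_{\mathfrak p}$ be the valuation of $A_{\mathfrak p}$. For a nonzero fractional ideal $\mathfrak a$ put $v_{\mathfrak p}(\mathfrak a)=\min_{c\in\mathfrak a}v_{\mathfrak p}(c)$ and $\mathfrak a^{-1}=\{c\in Q(A):c\mathfrak a\subset A\}$; then $v_{\mathfrak p}(\mathfrak a^{-1})=-v_{\mathfrak p}(\mathfrak a)$. The ideal $\mathfrak a$ is \emph{divisorial} if $(\mathfrak a^{-1})^{-1}=\mathfrak a$; divisorial ideals are nonzero by convention. The map $\mathfrak a\mapsto(v_{\mathfrak p}(\mathfrak a))_{\mathfrak p}$ is a bijection from the divisorial ideals onto the free abelian group on the height one primes. It turns the product $\mathfrak a*\mathfrak b=((\mathfrak a\mathfrak b)^{-1})^{-1}$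 into addition, the \emph{integral} divisorial ideals $\mathfrak a\subset A$ correspond to the families with nonnegative entries, and the height one primes correspond to the basis. We write $\mathfrak a^{(k)}$ for the $k$-fold product $\mathfrak a*\dots*\mathfrak a$. The class group $\operatorname{Cl}(A)$ is the group of divisorial ideals modulo principal ones. Every class contains an integral ideal. An additive map from the monoid of integral divisorial ideals to an abelian group extends to all divisorial ideals, and it descends to $\operatorname{Cl}(A)$ if it kills the ideals $aA$ with $0\neq a\in A$. We use these textbook facts.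
\begin{itemize}
\item[(C1)] A Krull domain $A$ is a UFD if and only if $\operatorname{Cl}(A)=0$.
\item[(C2)] If $A$ is Krull, so is $A[z_1,\dots,z_s]$, and $\operatorname{Cl}(A)\cong\operatorname{Cl}(A[z_1,\dots,z_s])$.
\item[(C3)] The intersection of a Krull domain with a subfield of its fraction field is Krull.
\item[(C4)] A Noetherian normal domain of dimension at most one with finitely many maximal ideals is a principal ideal domain (PID).
\end{itemize}

\section{Solvable algebras with class group $(\mathbb Z/p)^r$}\label{sec:examples}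

We modify Example~\ref{ex:basic} so that relation \eqref{eq:twofact} holds in the semi-center while $v$ stays outside. The vectors $v,v'$ should be eigenvectors, with eigenvalue $1$, of an element $y\in[L,L]$, since every weight of $L$ kills such a $y$. So we need a representation of $[t,y]=y$ in which $y$ has eigenvalue $1$, and characteristic $p$ provides one: $t$ has the eigenvalues $k\in\mathbb F_p$ and $y$ permutes the eigenvectors cyclically.

For $r=0$ take $L$ abelian. Let $r\ge1$ and $L=\bigoplus_{i=1}^rL^{(i)}$, where $L^{(i)}=Ft_i+Fy_i+Fs_i+W_i$ and $W_i$ is an abelian ideal with basis $e_{i,k},e'_{i,k}$ ($k\in\mathbb F_p$). The brackets are $[t_i,y_i]=y_i$, $[s_i,t_i]=[s_i,y_i]=0$,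
\[
[t_i,e_{i,k}]=k\,e_{i,k},\qquad[y_i,e_{i,k}]=e_{i,k+1},\qquad[s_i,e_{i,k}]=e_{i,k},
\]
and the same for the $e'_{i,k}$. The Jacobi identity says that $W_i$ is a module over $Ft_i+Fy_i+Fs_i$. This holds because $s_i$ acts as the identity and $t_iy_i-y_it_i$ sends $e_{i,k}$ to $(k+1)e_{i,k+1}-ke_{i,k+1}=e_{i,k+1}$, as $y_i$ does. The second derived algebra of $L$ lies in $W=\bigoplus W_i$, so $L$ is solvable.

The operators $\operatorname{ad}t_i$ and $\operatorname{ad}s_i$ are diagonal with eigenvalues in $\mathbb F_p$, so they equal their $p$-th powers. Also $(\operatorname{ad}y_i)^p=\operatorname{ad}s_i$: on $W_i$ it sends $e_{i,k}$ to $e_{i,k+p}=e_{i,k}$, and $(\operatorname{ad}y_i)^2$ kills $t_i,y_i,s_i$. Hence $t_i^p-t_i$, $y_i^p-s_i$, $s_i^p-s_i$ are central in $U=U(L)$; we denote these $3r$ elements collectively by $\xi$. Let $B=U(W)=S(W)$, list the $t_i,y_i,s_i$ as $X_1,\dots,X_{3r}$, and let $D_l$ be the derivation $\operatorname{ad}X_l$ of $B$. We also write $D_{t_i},D_{y_i},D_{s_i}$; then $D_{t_i}^p=D_{t_i}$ and $D_{y_i}^p=D_{s_i}$. By Lemma~\ref{lem:basis},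 $U=\bigoplus_{0\le\alpha_l<p}B[\xi]X^\alpha$.

\begin{lemma}\label{lem:exSz}
$\operatorname{Sz}(U)=A[\xi]$, where $A=\bigcap_i\ker D_{y_i}\subset B$.
\end{lemma}

\begin{proof}
\emph{The maps $D_l|_W$ are independent over $Q(B)$.} Suppose $\sum_i(\alpha_iD_{t_i}+\beta_iD_{y_i}+\gamma_iD_{s_i})$ vanishes on $W$, with coefficients in $Q(B)$. Evaluating at $e_{i,k}$ and $e'_{i,k}$ gives
\[
\beta_i\,e_{i,k+1}/e_{i,k}=-(\alpha_ik+\gamma_i)=\beta_i\,e'_{i,k+1}/e'_{i,k}.
\]
The two fractions differ, so $\beta_i=0$, and $k=0,1$ give $\gamma_i=\alpha_i=0$.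

\emph{An element $u$ that commutes with $W$ lies in $B[\xi]$.} From $X_lb=bX_l+D_l(b)$ for $b\in B$ we get $X_l^{a}b=\sum_\eta\binom a\eta D_l^\eta(b)X_l^{a-\eta}$, and applying this factor by factor,
\[
X^\alpha w=\sum_{\eta\le\alpha}\ \prod_l\binom{\alpha_l}{\eta_l}\,\big(D_1^{\eta_1}\cdots D_{3r}^{\eta_{3r}}w\big)X^{\alpha-\eta}\qquad(w\in W).
\]
Write $u=\sum b_\alpha X^\alpha$ with $b_\alpha\in B[\xi]$ and suppose $k=\max\{|\alpha|:b_\alpha\ne0\}>0$. For $|\beta|=k-1$ the coefficient of $X^\beta$ in $[u,w]$ is $\sum_l(\beta_l+1)\,b_{\beta+\epsilon_l}D_l(w)$, where $\epsilon_l$ is the $l$-th unit vector and the sum runs over the $l$ with $\beta_l+1<p$. This vanishes for all $w\in W$. Taking the coefficient of each monomial in $\xi$ and using independence, we get $(\beta_l+1)b_{\beta+\epsilon_l}=0$, so $b_{\beta+\epsilon_l}=0$. Every $\alpha$ with $|\alpha|=k$ has the form $\beta+\epsilon_l$, a contradiction.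

\emph{The semi-center.} Weights vanish on $y_i=[t_i,y_i]$ and on $W=\sum[s_i,W_i]$. So a semi-invariant lies in $B[\xi]$, and its coefficients with respect to $\xi$ are killed by all $D_{y_i}$. Conversely, $A$ commutes with $W$ and is killed by $D_{y_i}$ and $D_{s_i}=D_{y_i}^p$. It is stable under $D_{t_i}$, because $D_{y_i}D_{t_i}=D_{t_i}D_{y_i}-D_{y_i}$ and $D_{t_i}$ commutes with $D_{y_j}$ for $j\ne i$. The $D_{t_i}$ commute and equal their $p$-th powers, so $A$ is spanned by common eigenvectors, which are semi-invariants of $L$.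
\end{proof}

Put $v_i=\sum_ke_{i,k}$ and $v_i'=\sum_ke'_{i,k}$. Then $D_{y_i}v_i=v_i$, $D_{y_i}v_i'=v_i'$, and $D_{y_j}$ kills both for $j\ne i$. Thus all monomials of degree $p$ in $v_i,v_i'$ lie in $A$, while $v_i\notin A$.

The case $r=1$ can be seen by hand; we drop the index $i$. The ring $A$ is graded, since $D_y$ preserves degrees. If $0\neq a\in A$ is homogeneous of degree $k$, then $ka=D_sa=D_y^pa=0$, so $p\mid k$. As in Example~\ref{ex:basic}, \eqref{eq:twofact} now gives two factorizations into irreducibles, this time in the semi-center. The missing divisor $v$ is a semi-invariant for the ideal $Fy+Fs+W$, on which all weights of $L$ vanish (a weight $\lambda$ has $\lambda(s)=\lambda(y)^p=0$). It is not a semi-invariant for $L$, since $[t,v]=\sum_kke_k$ is not a multiple of $v$. This is the role of $M$ in Theorem~\ref{thm:A}.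

\begin{proposition}\label{prop:exCl}
$\operatorname{Cl}(\operatorname{Sz}(U))\cong\operatorname{Cl}(A)\cong\mathbb F_p^{\,r}$.
\end{proposition}

\begin{proof}
By the quotient rule the $D_{y_i}$ kill $Q(A)$, so $B\cap Q(A)=A$, and $A$ is normal because $B$ is. Derivations kill $p$-th powers, so $A$ contains the subring of $p$-th powers of $B$. As $F$ is perfect, this subring is the polynomial ring in the $p$-th powers of the basis of $W$, and $B$ is finite over it. Hence $A$ is Noetherian, so Krull, and the first isomorphism is (C2).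

For a prime $\mathfrak p$ of $A$, the set $\{b\in B:b^p\in\mathfrak p\}$ is a prime of $B$, and this assignment is inverse to $\mathfrak P\mapsto\mathfrak P\cap A$. Both maps preserve inclusions, so the height one primes of $A$ are the $\mathfrak p=\varphi B\cap A$ with $\varphi$ a prime element of $B$. The $\varphi$-adic valuation $v_\varphi$ vanishes on the units of the DVR $A_{\mathfrak p}$ and takes a value $e_\varphi\ge1$ on a uniformizer, so $v_\varphi=e_\varphi v_{\mathfrak p}$ on $Q(A)$.

\emph{The homomorphism.} For an integral divisorial ideal $\mathfrak a$ of $A$ let $f_{\mathfrak a}$ be the gcd in $B$ of the elements of $\mathfrak a$. Then $v_\varphi(f_{\mathfrak a})=e_\varphi v_{\mathfrak p}(\mathfrak a)$, so $f_{\mathfrak a*\mathfrak b}=f_{\mathfrak a}f_{\mathfrak b}$ up to a scalar. Let $f=f_{\mathfrak a}$ and $D=D_{y_i}$. For $a=fj\in\mathfrak a$ we have $0=D(a)=D(f)j+fD(j)$, so $f\mid D(f)j$. The elements $j$ have gcd $1$, so $f\mid D(f)$, and $D$ does not raise degrees, so $D(f)=m_if$ with $m_i\in F$. Then $D_{s_i}f=m_i^pf$. The operator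 $D_{s_i}$ is diagonal on monomials with eigenvalues in $\mathbb F_p$, so $m_i^p\in\mathbb F_p$ and therefore $m_i\in\mathbb F_p$. By the Leibniz rule $\mathfrak a\mapsto(m_1,\dots,m_r)$ is additive, and it kills $aA$ since $f_{aA}=a\in A$. We obtain a homomorphism $\operatorname{Cl}(A)\to\mathbb F_p^{\,r}$.

\emph{Injectivity.} If all $m_i$ vanish for $\mathfrak a$, then $f=f_{\mathfrak a}\in A$. The divisorial ideal $f^{-1}\mathfrak a$ lies in $B\cap Q(A)=A$. Its elements have gcd $1$ in $B$, so it lies in no height one prime of $A$ and equals $A$. Thus $\mathfrak a=fA$.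

\emph{Surjectivity.} The linear form $v_i$ is prime in $B$, so $\mathfrak p_i=v_iB\cap A$ is a height one prime. It contains $v_i^p$ and $v_iv_i'^{\,p-1}$, whose gcd is $v_i$. Hence $f_{\mathfrak p_i}=v_i$, and $\mathfrak p_i$ maps to the $i$-th unit vector.
\end{proof}

This proof used a commutative UFD $B$ above $A$ in which gcds can be taken. In general the ring above is the noncommutative $U(M)$, and the only UFD at hand is its associated graded ring $S(M)$. The gcd will be a polynomial in $S(M)$. Multiplicativity then needs a dimension count (Section~\ref{sec:w}), and injectivity, immediate above, becomes the problem of lifting the gcd from $S(M)$ to $U(M)$ (Section~\ref{sec:kernel}).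

\section{Reduction to the center of $U(M)$}\label{sec:reduction}

Passing to a $p$-envelope only adjoins central variables.

\begin{proposition}\label{prop:envelope}
Let $\hat L$ be a finite dimensional $p$-envelope of $L$.
\begin{itemize}
\item[(a)] $\hat L$ is spanned by the elements $x^{[p]^i}$ with $x\in L$, $i\ge0$, and $[\hat L,\hat L]\subset[L,L]$.
\item[(b)] There are central elements $z_1,\dots,z_s\in U(\hat L)$ such that $U(\hat L)=U(L)[z_1,\dots,z_s]$ and $\operatorname{Sz}(U(\hat L))=\operatorname{Sz}(U(L))[z_1,\dots,z_s]$ are polynomial rings.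
\item[(c)] Every weight of $L$ on $U(L)$ is the restriction of a weight of $\hat L$ on $U(\hat L)$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Let $V$ be the span of the $x^{[p]^i}$. For $x,y\in L$ and $i,k\ge0$,
\[
[x^{[p]^i},y^{[p]^k}]=(\operatorname{ad}x)^{p^i-1}[x,y^{[p]^k}]=-(\operatorname{ad}x)^{p^i-1}(\operatorname{ad}y)^{p^k}(x)\in[L,L].
\]
So $[V,V]\subset[L,L]\subset V$. The $[p]$-th power of a linear combination of elements $x^{[p]^i}$ is a linear combination of elements $x^{[p]^{i+1}}$ plus iterated commutators of elements of $V$, so it lies in $V$. Thus $V$ is a restricted subalgebra containing $L$, and $V=\hat L$.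

(b), (c) By (a), $L$ is an ideal of $\hat L$, and a basis of $L$ extends to a basis of $\hat L$ by elements $e_j=x_j^{[p]^{i_j}}$ with $x_j\in L$. The element $z_j=e_j-x_j^{p^{i_j}}$ is central, since $\operatorname{ad}e_j=(\operatorname{ad}x_j)^{p^{i_j}}=\operatorname{ad}(x_j^{p^{i_j}})$ on $U(\hat L)$. Lemma~\ref{lem:basis} with $\mathfrak m=L$ and exponent $1$ gives $U(\hat L)=U(L)[z]$. If $a=\sum a_\alpha z^\alpha\in U(\hat L)_\lambda$ with $a_\alpha\in U(L)$, then comparing coefficients gives $a_\alpha\in U(L)_{\lambda|_L}$. Conversely, if $a\in U(L)_\lambda$, then $[e_j,a]=\lambda(x_j)^{p^{i_j}}a$, so $a$ is a semi-invariant of $\hat L$ whose weight extends $\lambda$.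
\end{proof}

Now let $\mathfrak g$ be restricted, let $\Lambda$ be its set of weights on $U(\mathfrak g)$, and let $\lambda_1,\dots,\lambda_r$ be an $\mathbb F_p$-basis of $\Lambda$. Put $M=\bigcap_i\ker\lambda_i=\bigcap_{\lambda\in\Lambda}\ker\lambda$. By Lemma~\ref{lem:weights}, $M$ contains $[\mathfrak g,\mathfrak g]$ and is closed under $x\mapsto x^{[p]}$, so it is a restricted ideal. The $\lambda_i$ are $F$-independent, so there are $t_1,\dots,t_r\in\mathfrak g$ with $\lambda_i(t_j)=\delta_{ij}$, and they map to a basis of $\mathfrak g/M$. Since $\lambda_i(t_j^{[p]})=\delta_{ij}^p=\delta_{ij}$, we have $t_j^{[p]}-t_j\in M$. With the central elements $\xi_i=t_i^p-t_i^{[p]}$, Lemma~\ref{lem:basis} gives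
\[
U(\mathfrak g)=\bigoplus_{0\le\alpha_i<p}B\,t^\alpha,\qquad B=U(M)[\xi_1,\dots,\xi_r]\ \text{ a polynomial ring over }U(M).
\]

\begin{proposition}\label{prop:Sz}
$\operatorname{Sz}(U(\mathfrak g))=Z(U(M))[\xi_1,\dots,\xi_r]$.
\end{proposition}

The point is to show that a semi-invariant does not involve the $t_i$. In Example~\ref{ex:basic} this followed from commuting with $v$, which shifts $t$ by $1$. In general we first produce elements $b_i\in Z(U(M))$ that shift $t_i$, and then use (K1).

\begin{proof}
\emph{The inclusion $\supset$.} The derivations $\operatorname{ad}y$, $y\in\mathfrak g$, preserve $U(M)$ and its center, and $M$ acts on $Z(U(M))$ by zero. The operators $D_i=\operatorname{ad}t_i$ on $Z(U(M))$ commute, as $[t_i,t_j]\in M$, and satisfy $D_i^p=D_i$, as $t_i^{[p]}-t_i\in M$. So $Z(U(M))$ is spanned by common eigenvectors of the $D_i$, and these are semi-invariants of $\mathfrak g$. The $\xi_i$ are central.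

\emph{Every weight occurs in $Z(U(M))$.} Let $y\in\mathfrak g$. The commutator $[y,t^\alpha]$ is a sum of products obtained from $t^\alpha$ by replacing one factor $t_i$ with $[y,t_i]\in M$. Move this element to the left using $t_ky'=y't_k+[t_k,y']$ for $y'\in M$; each step keeps or deletes a factor $t_k$. Hence $[y,t^\alpha]\in\sum_{\beta\le\alpha,\,\beta\ne\alpha}U(M)t^\beta$. Let $0\ne a=\sum u_\alpha t^\alpha\in U(\mathfrak g)_\lambda$ with $u_\alpha\in B$, and choose $\alpha$ with $u_\alpha\ne0$ and $|\alpha|$ maximal. Since $[y,B]\subset B$, the coefficient of $t^\alpha$ in $[y,a]=\lambda(y)a$ gives $[y,u_\alpha]=\lambda(y)u_\alpha$. A nonzero coefficient of $u_\alpha$ with respect to $\xi$ then lies in $U(M)\cap U(\mathfrak g)_\lambda$, and it is central in $U(M)$ because $\lambda(M)=0$. In particular there are $0\ne b_i\in Z(U(M))\cap U(\mathfrak g)_{\lambda_i}$.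

\emph{The inclusion $\subset$.} Let $a$ be as above and fix $i$. We have $t_ib_i=b_i(t_i+1)$ and $t_jb_i=b_it_j$ for $j\ne i$, and $b_i$ commutes with $B$. By (K1), $ab_i=b_ia$. Cancelling $b_i$ gives
\[
\sum_\alpha u_\alpha\,t_1^{\alpha_1}\cdots\big((t_i+1)^{\alpha_i}-t_i^{\alpha_i}\big)\cdots t_r^{\alpha_r}=0 .
\]
Suppose $k=\max\{\alpha_i:u_\alpha\ne0\}\ge1$ and take $\alpha$ with $\alpha_i=k$, $u_\alpha\ne0$. A term with index $\alpha'$ contributes to $t^{\alpha-\epsilon_i}$ only if $\alpha'_j=\alpha_j$ for $j\ne i$ and $\alpha'_i\ge k$, that is, $\alpha'=\alpha$. The coefficient is $ku_\alpha\ne0$, because $0<k<p$. This contradiction, for each $i$, shows $a=u_0\in B$. As $a$ commutes with $M$, its coefficients with respect to $\xi$ lie in $Z(U(M))$.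
\end{proof}

It remains to understand the class group of a center. The result we need is the following; its proof occupies the next two sections.

\begin{theorem}\label{thm:C}
Let $M$ be a restricted Lie algebra and suppose that $Z=Z(U(M))$ is a Noetherian normal domain. There is a homomorphism $w\colon\operatorname{Cl}(Z)\to\Lambda_S(M)$ whose kernel contains no nontrivial element of $p$-power order.
\end{theorem}

\section{The weight of a divisor class}\label{sec:w}

Let $M$, $Z$ be as in Theorem~\ref{thm:C} and $n=\dim M$. If $n\le1$, then $Z=U(M)$ is a polynomial ring, $\operatorname{Cl}(Z)=0$, and there is nothing to prove. So let $n\ge2$. Write $U=U(M)$, $S=S(M)=F[x_1,\dots,x_n]$, and take $O$, $\mathcal Q$ from Lemma~\ref{lem:pcenter}. The letter $\mathfrak p$ always denotes a height one prime of $Z$, and $U_{\mathfrak p}=(Z\setminus\mathfrak p)^{-1}U\subset\mathcal Q$.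

\subsection{Extending a divisorial ideal to $U$}

A divisorial ideal of $Z$ is determined by its localizations at height one primes. We want an ideal of $U$ with the same property, and for this $U$ itself must have it.

\begin{lemma}\label{lem:reflexive}
$U=\bigcap_{\mathfrak p}U_{\mathfrak p}$.
\end{lemma}

\begin{proof}
The ring $O$ is the intersection of its localizations $O_{\mathfrak h}$ at height one primes $\mathfrak h$, and $U$ is free over $O$, so $U=\bigcap_{\mathfrak h}U_{\mathfrak h}$. Fix $\mathfrak h$. The ring $Z_{\mathfrak h}$ is normal and finite over the DVR $O_{\mathfrak h}$, so it has dimension one and finitely many maximal ideals, and it is a PID by (C4). Its maximal ideals come from the primes $\mathfrak p$ of $Z$ over $\mathfrak h$, which therefore have height one. The finitely generated torsion free $Z_{\mathfrak h}$-module $U_{\mathfrak h}$ is free, so $U_{\mathfrak h}=\bigcap_{\mathfrak p\cap O=\mathfrak h}U_{\mathfrak p}$. Hence $\bigcap_{\mathfrak p}U_{\mathfrak p}\subset\bigcap_{\mathfrak h}U_{\mathfrak h}=U$.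
\end{proof}

For an integral divisorial ideal $\mathfrak a$ of $Z$ put
\[
I(\mathfrak a)=\{u\in U:\mathfrak a^{-1}u\subset U\}.
\]
This is a two-sided ideal of $U$, since $\mathfrak a^{-1}$ is central in $\mathcal Q$, and it contains $\mathfrak a$.

\begin{lemma}\label{lem:I}
Let $\mathfrak a,\mathfrak b$ be integral divisorial ideals of $Z$ and $0\ne a\in Z$. Then
\begin{itemize}
\item[(a)] $I(\mathfrak a)=\bigcap_{\mathfrak p}\mathfrak a_{\mathfrak p}U_{\mathfrak p}$;
\item[(b)] $I(\mathfrak a)I(\mathfrak b)\subset I(\mathfrak a*\mathfrak b)\subset I(\mathfrak a)$;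
\item[(c)] $I(aZ)=aU$ and $I(\mathfrak a)\cap Z=\mathfrak a$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\pi$ be a uniformizer of $Z_{\mathfrak p}$ and $\nu=v_{\mathfrak p}(\mathfrak a)\ge0$, so $\mathfrak a_{\mathfrak p}=\pi^\nu Z_{\mathfrak p}$ and $(\mathfrak a^{-1})_{\mathfrak p}=\pi^{-\nu}Z_{\mathfrak p}$. For $u\in\mathcal Q$, the inclusion $\mathfrak a^{-1}u\subset U_{\mathfrak p}$ holds exactly when $u\in\pi^\nu U_{\mathfrak p}$. Now apply Lemma~\ref{lem:reflexive}, noting that $1\in\mathfrak a^{-1}$. Part (b) follows from (a) and $(\mathfrak a*\mathfrak b)_{\mathfrak p}=\mathfrak a_{\mathfrak p}\mathfrak b_{\mathfrak p}$. (c) The first claim is the definition with $(aZ)^{-1}=a^{-1}Z$. For $u\in Z$ the condition $\mathfrak a^{-1}u\subset U$ reads $\mathfrak a^{-1}u\subset U\cap Q(Z)=Z$, that is, $u\in(\mathfrak a^{-1})^{-1}=\mathfrak a$.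
\end{proof}

\subsection{The polynomial $f_{\mathfrak a}$ and its weight}

Let $f_{\mathfrak a}$ be the gcd of the nonzero homogeneous ideal $\operatorname{gr}I(\mathfrak a)$ in the UFD $S$. It is homogeneous, being the gcd of homogeneous elements, and it is defined up to a scalar. Write $\operatorname{gr}I(\mathfrak a)=f_{\mathfrak a}J_{\mathfrak a}$, where the homogeneous ideal $J_{\mathfrak a}$ has no common prime factor.

\begin{lemma}\label{lem:fweight}
There is $w(\mathfrak a)\in\Lambda_S(M)$ with $\{x,f_{\mathfrak a}\}=w(\mathfrak a)(x)\,f_{\mathfrak a}$ for all $x\in M$.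
\end{lemma}

\begin{proof}
Let $f=f_{\mathfrak a}$. Since $[x,I(\mathfrak a)]\subset I(\mathfrak a)$, \eqref{eq:symbol} shows that $\{x,\cdot\}$ preserves $\operatorname{gr}I(\mathfrak a)\subset fS$. For $j\in J_{\mathfrak a}$ we get $\{x,f\}j+f\{x,j\}\in fS$, so $f\mid\{x,f\}j$. For each prime factor of $f$ some $j$ is not divisible by it, so $f\mid\{x,f\}$. The derivation $\{x,\cdot\}$ preserves degrees, so the quotient is a scalar, and it is linear in $x$.
\end{proof}

\begin{example}\label{ex:basicw}
Take $M=N$ from Example~\ref{ex:basic}. It is a restricted subalgebra of $\mathfrak{gl}_3(F)$, since $X=\alpha t+\beta v+\gamma v'$ satisfies $X^2=\alpha X$. Let $\mathfrak a=vB[\xi]\cap Z$. Then $v'/v=vv'^{\,p-1}\cdot v^{p-2}v'^{\,2}/(v^pv'^{\,p})\cdot$\,is a fraction of elements of $Z$, for instance $v'/v=v^{p-1}v'/v^p$, and $(v'/v)\mathfrak a\subset B[\xi]\cap Q(Z)=Z$, so $v'/v\in\mathfrak a^{-1}$. If $u\in Z$ and $(v'/v)u\in Z$, then $v\mid u$ in $B[\xi]$; so $(\mathfrak a^{-1})^{-1}\subset\mathfrak a$ and $\mathfrak a$ is divisorial. For $c\in\mathfrak a^{-1}$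 both $cv\cdot v^{p-1}$ and $cv\cdot v'^{\,p-1}$ lie in the UFD $B[\xi]$, so $cv\in B[\xi]$. Thus $vU\subset I(\mathfrak a)$. If $0\ne u\in I(\mathfrak a)$, then $v'u\in vU$, so $v\mid\operatorname{gr}u$. Hence $\operatorname{gr}I(\mathfrak a)=vS$ and $I(\mathfrak a)=vU$. We find $f_{\mathfrak a}=v$ and $w(\mathfrak a)(t)=1$. The ideal $\mathfrak a$ is not principal: if $\mathfrak a=aZ$, then $aU=vU$, so $a$ is a scalar multiple of $v$ by degrees, and $v$ is not central. The extended ideal has a generator, and the weight measures its failure to be central.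
\end{example}

\begin{proposition}\label{prop:mult}
$f_{\mathfrak a*\mathfrak b}=f_{\mathfrak a}f_{\mathfrak b}$ up to a scalar, and $f_{aZ}=\operatorname{gr}a$ for $0\ne a\in Z$. The map $w$ induces a homomorphism $w\colon\operatorname{Cl}(Z)\to\Lambda_S(M)$.
\end{proposition}

\begin{proof}
\emph{Divisibility.} Let $j\in J_{\mathfrak a}$, $j'\in J_{\mathfrak b}$ be nonzero and homogeneous. Then $f_{\mathfrak a}j$ and $f_{\mathfrak b}j'$ are symbols of elements of $I(\mathfrak a)$ and $I(\mathfrak b)$, so by Lemma~\ref{lem:I}(b) their product lies in $\operatorname{gr}I(\mathfrak a*\mathfrak b)$. Thus $f_{\mathfrak a*\mathfrak b}\mid f_{\mathfrak a}f_{\mathfrak b}\,jj'$. For a given prime element of $S$ we can choose $j$ and $j'$ not divisible by it, so $f_{\mathfrak a*\mathfrak b}\mid f_{\mathfrak a}f_{\mathfrak b}$. It remains to show $\deg f_{\mathfrak a*\mathfrak b}\ge\deg f_{\mathfrak a}+\deg f_{\mathfrak b}$. The inclusion in Lemma~\ref{lem:I}(b) points the wrong way for this, so we read $\deg f_{\mathfrak a}$ off the growth of $U/I(\mathfrak a)$.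

\emph{Growth.} Put $H_{\mathfrak a}(k)=\dim U_k/(I(\mathfrak a)\cap U_k)$. This is the dimension of the part of degree at most $k$ of $S/fJ$, where $f=f_{\mathfrak a}$, $J=J_{\mathfrak a}$. Let $D=\deg f$. There is an exact sequence $0\to fS/fJ\to S/fJ\to S/fS\to0$, and $fS/fJ$ is $S/J$ with degrees shifted by $D$. The contribution of $S/fS$ is
\[
\binom{k+n}{n}-\binom{k-D+n}{n}=\sum_{l=k-D+1}^{k}\binom{l+n-1}{n-1}=D\,\frac{k^{n-1}}{(n-1)!}+O(k^{n-2}).
\]
Height one primes of $S$ are principal, so none contains $J$; hence $J=S$ or $S/J$ has Krull dimension at most $n-2$. By the Hilbert--Serre theorem $S/J$ contributes $O(k^{n-2})$. Therefore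
\begin{equation}\label{eq:growth}
H_{\mathfrak a}(k)=\deg f_{\mathfrak a}\cdot\frac{k^{n-1}}{(n-1)!}+O(k^{n-2}).
\end{equation}

\emph{An injection $U/I(\mathfrak b)\to I(\mathfrak a)/I(\mathfrak a*\mathfrak b)$.} Let $\Sigma$ be the finite set of height one primes containing $\mathfrak b$. There is $0\ne y\in\mathfrak a$ with $\mathfrak a_{\mathfrak p}=yZ_{\mathfrak p}$ for all $\mathfrak p\in\Sigma$. Indeed, for $\Sigma\neq\emptyset$ localize $Z$ at the complement of $\bigcup_{\mathfrak p\in\Sigma}\mathfrak p$. By prime avoidance the nonzero primes of this ring come from $\Sigma$, so it is a PID by (C4), and we take a generator of the extension of $\mathfrak a$ that lies in $\mathfrak a$. Now $yU\subset I(\mathfrak a)$. Suppose $u\in U$ and $yu\in I(\mathfrak a*\mathfrak b)$. For $\mathfrak p\in\Sigma$ we have $yu\in y\,\mathfrak b_{\mathfrak p}U_{\mathfrak p}$, so $u\in\mathfrak b_{\mathfrak p}U_{\mathfrak p}$; for $\mathfrak p\notin\Sigma$ this holds because $\mathfrak b_{\mathfrak p}=Z_{\mathfrak p}$. So $u\in I(\mathfrak b)$. Conversely $yI(\mathfrak b)\subset I(\mathfrak a*\mathfrak b)$.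 Hence multiplication by $y$ embeds $U_{k-\deg y}/(I(\mathfrak b)\cap U_{k-\deg y})$ in $(I(\mathfrak a)\cap U_k)/(I(\mathfrak a*\mathfrak b)\cap U_k)$, and
\[
H_{\mathfrak a*\mathfrak b}(k)\ge H_{\mathfrak a}(k)+H_{\mathfrak b}(k-\deg y).
\]
Comparing leading terms in \eqref{eq:growth} gives the required inequality.

\emph{The homomorphism.} By the Leibniz rule $w(\mathfrak a*\mathfrak b)=w(\mathfrak a)+w(\mathfrak b)$. For $0\ne a\in Z$ we have $\operatorname{gr}I(aZ)=\operatorname{gr}(aU)=(\operatorname{gr}a)S$, so $f_{aZ}=\operatorname{gr}a$, and $\{x,\operatorname{gr}a\}=0$ by \eqref{eq:symbol}. So $w(aZ)=0$, and $w$ descends to $\operatorname{Cl}(Z)$.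
\end{proof}

\section{The kernel of $w$ has no $p$-torsion}\label{sec:kernel}

Fix an integral divisorial ideal $\mathfrak a$ of $Z$ and $q=p^e$ such that
\[
w(\mathfrak a)=0\qquad\text{and}\qquad\mathfrak a^{(q)}=aZ\ \text{ with }0\ne a\in Z.
\]
We must show that $\mathfrak a$ is principal. Put $I=I(\mathfrak a)$, $f=f_{\mathfrak a}$, $J=J_{\mathfrak a}$, $D=\deg f$. Then $\{x,f\}=0$ for all $x\in M$, and by Proposition~\ref{prop:mult} we may scale $a$ so that $\operatorname{gr}a=f^q$.

\subsection{The lifting problem}

\begin{lemma}\label{lem:liftsuffices}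
If some $b\in I$ has $\operatorname{gr}b=f$, then $b\in Z$ and $\mathfrak a=bZ$.
\end{lemma}

\begin{proof}
We have $bU\subset I$ and $\operatorname{gr}(bU)=fS\supset\operatorname{gr}I$, so $I=bU$. For $x\in M$, $[x,b]\in bU\cap U_D=bU_0$, so $[x,b]=\nu b$ with $\nu\in F$. By \eqref{eq:symbol}, $\nu f=\{x,f\}=0$. Hence $b\in Z$, and $\mathfrak a=I\cap Z=bU\cap Z=bZ$ because $U\cap Q(Z)=Z$.
\end{proof}

The difficulty is that we only know $\operatorname{gr}I=fJ$, so $f$ need not be a symbol of an element of $I$ a priori. After inverting an element $s_i\in J$, however, $f$ generates $\operatorname{gr}I$, and it lifts to a local generator $\beta_i$ of $I$. The plan is to correct the $\beta_i$ so that they agree to higher and higher order in the filtration, which we track by a central variable $\hbar$.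

Here is the mechanism in the model where everything commutes. Suppose the $\beta_i$ agree modulo $\hbar^m$, say $\beta_i=(1+\hbar^mG_{ij})\beta_j$, and let $g_{ij}$ be $G_{ij}$ modulo $\hbar$, an element of $S[(s_is_j)^{-1}]$. The $\beta_i$ can be made to agree modulo $\hbar^{m+1}$ if $g_{ij}=\kappa_i-\kappa_j$ with $\kappa_i\in S[s_i^{-1}]$. The hypothesis on $\mathfrak a^{(q)}$ says that the $\beta_i^q$ are unit multiples of one global element. In $(1+\hbar^mG_{ij})^q$ the linear term $q\hbar^mG_{ij}$ vanishes for $q>1$, so nothing is learned at order $m$. But $(1+\hbar^mG_{ij})^q=1+\hbar^{mq}G_{ij}^q$, and at order $mq$ we learn that $g_{ij}^q=h_i-h_j$. One then has to extract a $q$-th root. The smallest case is $n=2$, $s_1=x_1$, $s_2=x_2$. A Laurent polynomial $g=\sum c_{kl}x_1^kx_2^l$ lies in $S[x_1^{-1}]+S[x_2^{-1}]$ exactly when no monomial with $k<0$ and $l<0$ occurs. So $x_1^{-1}x_2^{-1}$ is a genuine obstruction, and since $g^q=\sum c_{kl}^qx_1^{qk}x_2^{ql}$, the condition holds for $g$ if and only if it holds for $g^q$. Lemma~\ref{lem:frobenius}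 is the general form of this remark. In the noncommutative setting $\beta_j$ need not commute with $G_{ij}$, and $w(\mathfrak a)=0$ is what makes the error small enough.

\subsection{Truncated Rees rings}

Let $\hbar$ be a central variable and put
\[
\widetilde U=\bigoplus_kU_k\hbar^k\subset U[\hbar],\qquad\widetilde I=\bigoplus_k(I\cap U_k)\hbar^k ,
\]
graded by the exponent of $\hbar$. As an $F$-algebra $\widetilde U$ is generated by $\hbar$ and the elements $x\hbar$, $x\in M$. For $0\ne u\in U$ put $\tilde u=u\hbar^{\deg u}$. The degree $k$ part of $\hbar^l\widetilde U$ is $U_{k-l}\hbar^k$. Hence $\widetilde U/\hbar\widetilde U=S$, with $\tilde u\mapsto\operatorname{gr}u$; also $\widetilde I\cap\hbar^l\widetilde U=\hbar^l\widetilde I$, and the image of $\widetilde I$ in $S$ is $\operatorname{gr}I=fJ$. For $N\ge1$ let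
\[
R^{(N)}=\widetilde U/\hbar^N\widetilde U,\qquad\mathcal I^{(N)}=\widetilde I/\hbar^N\widetilde I\subset R^{(N)} .
\]
We truncate so that $\hbar$ is nilpotent: generators and units then lift from $S$. Writing $[\,\cdot\,]_k$ for the component of degree $k$ of a graded object, we have $[R^{(N)}]_k=U_k/U_{k-N}$, and no information is lost in low degree:
\begin{equation}\label{eq:lowdeg}
[R^{(N)}]_k=U_k\hbar^k\qquad\text{for }k<N .
\end{equation}

Choose finitely many nonzero homogeneous generators $s_i$ of $J$; they have no common prime factor. To invert $s_i$ without noncommutative localization we use the ring $O$. The power $s_i^p$ is a homogeneous polynomial in $x_1^p,\dots,x_n^p$, and substituting $x_j^p-x_j^{[p]}$ for $x_j^p$ gives $\sigma_i\in O$ with $\operatorname{gr}\sigma_i=s_i^p$. The elements $\tilde\sigma_i$ are central and homogeneous. Put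
\[
R_i^{(N)}=R^{(N)}[\tilde\sigma_i^{-1}],\quad R_{ij}^{(N)}=R^{(N)}[(\tilde\sigma_i\tilde\sigma_j)^{-1}],\quad S_i=S[s_i^{-1}],\quad S_{ij}=S[(s_is_j)^{-1}],
\]
all $\mathbb Z$-graded, and let $\mathcal I_i^{(N)},\mathcal I_{ij}^{(N)}$ be the localizations of $\mathcal I^{(N)}$. The subscript $*$ stands for $i$, $ij$, or no subscript, and we drop $(N)$ when $N$ is fixed.

\begin{lemma}\label{lem:R}
Fix $N\ge1$.
\begin{itemize}
\item[(R1)] $R_*/\hbar R_*=S_*$, and for $0\le l<N$ multiplication by $\hbar^l$ induces a bijection $S_*\to\hbar^lR_*/\hbar^{l+1}R_*$. For $m\le N$, $R_*^{(N)}/\hbar^mR_*^{(N)}=R_*^{(m)}$, and $\mathcal I_*^{(N)}$ maps onto $\mathcal I_*^{(m)}$.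
\item[(R2)] The maps $R\to R_i\to R_{ij}$ are injective.
\item[(R3)] An element of $R_*$ with nonzero image in $S_*$ is neither a left nor a right zero divisor.
\item[(R4)] $[R_*,R_*]\subset\hbar R_*$.
\item[(R5)] $\mathcal I_*$ is a two-sided ideal and $\mathcal I_*\cap\hbar^lR_*=\hbar^l\mathcal I_*$ for $l\le N$. The images of $\mathcal I_i$ and $\mathcal I_{ij}$ modulo $\hbar$ are $fS_i$ and $fS_{ij}$.
\end{itemize}
\end{lemma}

\begin{proof}
For $R$ itself, (R1) holds because $\hbar$ is not a zero divisor in $\widetilde U$, and the intersection formula in (R5) follows from $\widetilde I\cap\hbar^l\widetilde U=\hbar^l\widetilde I$. Localization at a central element is exact, so it preserves these statements; note that $S[s_i^{-p}]=S_i$. The image of $\mathcal I_i$ in $S_i$ is $fJS_i=fS_i$, as $s_i\in J$; the same holds for $ij$. For (R2), a nonzero $r\in R$ lies in $\hbar^lR\setminus\hbar^{l+1}R$ for some $l<N$; by (R1) it defines a nonzero element of $S$, which stays nonzero in $S_i\cong\hbar^lR_i/\hbar^{l+1}R_i$. The argument for $R_i\to R_{ij}$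 is identical, with $S_i\subset S_{ij}$. For (R3), if $r$ has image $\bar r\ne0$ and $0\neq r'$ corresponds to $\rho\ne0$ in $\hbar^lR_*/\hbar^{l+1}R_*\cong S_*$, then $rr'$ and $r'r$ correspond to $\bar r\rho\ne0$. Finally (R4) holds since $S_*$ is commutative.
\end{proof}

If a homogeneous element of degree $k$ equals $\hbar^lr$, or $rr'$ with $r'$ homogeneous, we may replace $r$ by its component of the appropriate degree; we do this without comment.

\begin{lemma}[Gluing]\label{lem:glue}
Let $r_i\in R_i^{(N)}$ satisfy $r_i=r_j$ in $R_{ij}^{(N)}$ for all $i,j$. Then there is a unique $r\in R^{(N)}$ with $r=r_i$ in $R_i^{(N)}$ for all $i$. If the $r_i$ are homogeneous of degree $k$, so is $r$.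
\end{lemma}

\begin{proof}
Uniqueness and homogeneity follow from the graded inclusion (R2). For existence use induction on $N$. If $N=1$, the $r_i$ are one element of $Q(S)$ whose reduced denominator divides a power of each $s_i$. The $s_i$ have no common prime factor, so the denominator is a unit. For $N>1$, let $r'\in R^{(N)}$ lift the solution modulo $\hbar^{N-1}$. The elements $r_i-r'$ lie in $\hbar^{N-1}R_i\cong S_i$ and agree in $\hbar^{N-1}R_{ij}\cong S_{ij}$. By the case $N=1$ they come from some $r''\in\hbar^{N-1}R\cong S$, and $r=r'+r''$.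
\end{proof}

\begin{lemma}[Frobenius]\label{lem:frobenius}
Let $g_{ij}\in[S_{ij}]_{-m}$ and $h_i\in S_i$ satisfy $g_{ij}^q=h_i-h_j$ for all $i,j$. Then there are $\kappa_i\in[S_i]_{-m}$ with $g_{ij}=\kappa_i-\kappa_j$ for all $i,j$.
\end{lemma}

\begin{proof}
Let $S'=F[x_1^q,\dots,x_n^q]$. Since $F$ is perfect, $S'$ is the set of $q$-th powers in $S$, and $S'[s_i^{-q}]$, $S'[(s_is_j)^{-q}]$ are the sets of $q$-th powers in $S_i$, $S_{ij}$. The ring $S$ is free over $S'$ on the monomials with exponents less than $q$. Let $\pi\colon S\to S'$ be the $S'$-linear map giving the coefficient of the monomial $1$; it is the identity on $S'$. It extends compatibly to $S_i=S[s_i^{-q}]\to S'[s_i^{-q}]$ and $S_{ij}\to S'[(s_is_j)^{-q}]$. Applying $\pi$ gives $g_{ij}^q=\pi(h_i)-\pi(h_j)$, and $\pi(h_i)=\kappa_i'^{\,q}$ with $\kappa'_i\in S_i$. So $g_{ij}^q=(\kappa'_i-\kappa'_j)^q$, and $g_{ij}=\kappa'_i-\kappa'_j$ in the domain $S_{ij}$. Let $\kappa_i$ be the component of degree $-m$ of $\kappa_i'$.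
\end{proof}

\subsection{Approximate lifts}

For $m\ge1$ let $E(m)$ be the statement:
\begin{quote}
there is $v\in[R^{(m)}]_D$ with image $f$ in $S$ such that $v\in\mathcal I_i^{(m)}$ inside $R_i^{(m)}$ for every $i$.
\end{quote}
$E(1)$ holds with $v=f$ by (R5). For $m>D$, \eqref{eq:lowdeg} turns $v$ into an element of $U$, but only with a local and approximate membership in $I$. The definition of $I$ through finitely many generators of $\mathfrak a^{-1}$ converts this into true membership once $m$ is large.

\begin{lemma}\label{lem:algebraize}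
There is $N\ge1$ such that $E(N)$ implies the existence of $b\in I$ with $\operatorname{gr}b=f$.
\end{lemma}

\begin{proof}
As $Z$ is Noetherian, $\mathfrak a^{-1}=\sum_lZc_l$ with finitely many $c_l\ne0$. Choose $0\ne z_l\in Z$ with $z_lc_l\in Z$, put $\delta_l=\deg(z_lc_l)-\deg z_l$, and take $N>D+\deg(z_lc_l)$ for all $l$. Work at level $N$ and let $v$ be as in $E(N)$. By \eqref{eq:lowdeg}, $v=b\hbar^D$ with $b\in U_D$, $\operatorname{gr}b=f$. We show $c_lb\in U$ for each $l$; then $\mathfrak a^{-1}b\subset U$ and $b\in I$.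

For $0\ne u\in I$ we have $c_lu\in U$, and comparing degrees in $z_l(c_lu)=(z_lc_l)u$ gives $\deg(c_lu)=\deg u+\delta_l$. So $u\hbar^k\mapsto c_lu\,\hbar^{k+\delta_l}$ is a $\widetilde U$-linear map $C\colon\widetilde I\to\widetilde U$ of degree $\delta_l$, and $\tilde z_l\,C(\eta)=\widetilde{z_lc_l}\,\eta$ for $\eta\in\widetilde I$. Reducing modulo $\hbar^N$ and localizing, we get compatible maps $C\colon\mathcal I_*\to R_*$ with the same identity. The elements $C(v)\in R_i$ agree in $R_{ij}$, so by Lemma~\ref{lem:glue} they come from an element of $[R]_{D+\delta_l}$, which by \eqref{eq:lowdeg} is $b_l\hbar^{D+\delta_l}$ with $b_l\in U_{D+\delta_l}$. The identity $\tilde z_l\,b_l\hbar^{D+\delta_l}=\widetilde{z_lc_l}\,b\hbar^D$ holds in $R_i$, hence in $R$ by (R2). It lies in degree $D+\deg(z_lc_l)<N$, so by \eqref{eq:lowdeg} $z_lb_l=z_lc_lb$ in $U$. Cancelling $z_l$ in $\mathcal Q$ gives $c_lb=b_l\in U$.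
\end{proof}

\subsection{The induction step}

\begin{proposition}\label{prop:step}
$E(m)$ implies $E(m+1)$ for every $m\ge1$.
\end{proposition}

\begin{proof}
Let $v$ be as in $E(m)$. The information will appear at order $\hbar^{mq}$, so we work at level $N=mq+1\ge m+1$.

\emph{Step 1: local generators.} By (R1) lift $v\in\mathcal I_i^{(m)}$ to $\beta_i\in[\mathcal I_i]_D$. Its image in $S_i$ is $f$. By (R5), $\mathcal I_i=R_i\beta_i+\hbar\mathcal I_i$; iterating and using $\hbar^N=0$ gives $\mathcal I_i=R_i\beta_i$. The same argument on the right and over $R_{ij}$ gives $\mathcal I_i=\beta_iR_i$ and $\mathcal I_{ij}=R_{ij}\beta_i=\beta_iR_{ij}$. By (R3), $\beta_i$ can be cancelled on either side. Hence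
\[
\beta_i\,r=\tau_i(r)\,\beta_i
\]
defines a map $\tau_i$ on $R_i$ and, compatibly, on $R_{ij}$. It is additive and multiplicative, since $\beta_irr'=\tau_i(r)\beta_ir'=\tau_i(r)\tau_i(r')\beta_i$; it preserves degrees and fixes central elements, so it is $F[\hbar]$-linear. Both $\beta_i$ and $\beta_j$ reduce to $v$ modulo $\hbar^m$, so $\beta_i-\beta_j\in\mathcal I_{ij}\cap\hbar^mR_{ij}=\hbar^mR_{ij}\beta_j$ and
\[
\beta_i=\gamma_{ij}\beta_j,\qquad\gamma_{ij}=1+\hbar^mG_{ij},\qquad G_{ij}\in[R_{ij}]_{-m}.
\]
The element $\gamma_{ij}$ is a unit, as $\hbar$ is central and nilpotent. Let $g_{ij}\in[S_{ij}]_{-m}$ be the image of $G_{ij}$.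

\emph{Step 2: it suffices to find $\kappa_i\in[S_i]_{-m}$ with $g_{ij}=\kappa_i-\kappa_j$.} Lift $\kappa_i$ to $K_i\in[R_i]_{-m}$ and put $\beta_i'=(1-\hbar^mK_i)\beta_i\in[\mathcal I_i]_D$. Then
\[
\beta_i'-\beta_j'=\hbar^m\big(G_{ij}\beta_j-K_i\beta_i+K_j\beta_j\big)\in\hbar^{m+1}R_{ij},
\]
because the bracket has image $(g_{ij}-\kappa_i+\kappa_j)f=0$ in $S_{ij}$. By Lemma~\ref{lem:glue} the $\beta_i'$ modulo $\hbar^{m+1}$ come from an element of $[R^{(m+1)}]_D$. It has image $f$ in $S\subset S_i$ and lies in each $\mathcal I_i^{(m+1)}$. This is $E(m+1)$.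

\emph{Step 3: $\tau_i(r)\equiv r$ modulo $\hbar^{m+1}$ on $R_i$ and $R_{ij}$.} The idea is that the $\tau_i$ agree to one order more than the $\beta_i$ do, so they glue, and a global element of degree $1$ has little room. On $R_{ij}$,
\[
\tau_i(r)\beta_i=\gamma_{ij}\beta_jr=\gamma_{ij}\tau_j(r)\gamma_{ij}^{-1}\beta_i ,
\]
so $\tau_i(r)-\tau_j(r)=\hbar^m[G_{ij},\tau_j(r)]\gamma_{ij}^{-1}\in\hbar^{m+1}R_{ij}$ by (R4). Let $x\in M$ and $\chi=x\hbar$. By Lemma~\ref{lem:glue} the elements $\tau_i(\chi)-\chi$ modulo $\hbar^{m+1}$ come from some $\theta\in[R^{(m+1)}]_1$, which is $U_1\hbar$ by \eqref{eq:lowdeg} since $m\ge1$. Modulo $\hbar$ the defining relation of $\tau_i$ reads $f\bar r=\overline{\tau_i(r)}f$ in the commutative domain $S_i$, so $\tau_i$ induces the identity on $S_i$. Thus $\theta$ has image $0$ in $S^1=U_1/U_0$, and $\theta=\nu\hbar$ with $\nu\in F$. Therefore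
\[
[\beta_i,\chi]=(\tau_i(\chi)-\chi)\beta_i\equiv\nu\hbar\beta_i\pmod{\hbar^2R_i}.
\]
Now we use $w(\mathfrak a)=0$. Choose $\varphi\in U_D$ with $\operatorname{gr}\varphi=f$ and write $\beta_i=\varphi\hbar^D+\hbar\rho$ with $\rho\in R_i$. Since $\{x,f\}=0$, \eqref{eq:symbol} gives $[\varphi,x]\in U_{D-1}$, so $[\varphi\hbar^D,\chi]=[\varphi,x]\hbar^{D+1}\in\hbar^2R$. Also $[\hbar\rho,\chi]\in\hbar^2R_i$ by (R4). Hence $\nu\hbar\beta_i\in\hbar^2R_i$, and (R1) with $l=1<N$ gives $\nu f=0$, so $\nu=0$. Thus $\tau_i$ fixes $x\hbar$ modulo $\hbar^{m+1}$. It fixes $\hbar$ and the central elements $\tilde\sigma_i^{-1}$ and $(\tilde\sigma_i\tilde\sigma_j)^{-1}$. These elements generate $R_i$ and $R_{ij}$, respectively, and $\tau_i$ is a ring homomorphism, so the claim follows.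

\emph{Step 4: $\beta_i^q=(1+\hbar^{mq}G_{ij}^q)\beta_j^q$ in $R_{ij}$.} The factors of $(\gamma_{ij}\beta_j)^q$ do not commute, so we apply the identity $(1+X)^q=1+X^q$ to an operator instead of an element. Write $\gamma=\gamma_{ij}$, $G=G_{ij}$, and let $T$ be the $F[\hbar]$-linear operator $T(r)=\gamma\tau_j(r)$ on $R_{ij}$. Then $T(r)\beta_j=\gamma\beta_jr=\beta_ir$. By induction $\beta_i^k=T^k(1)\beta_j^k$, since $\beta_i\,T^{k-1}(1)\,\beta_j^{k-1}=T(T^{k-1}(1))\,\beta_j^k$. Put $X=T-\mathrm{id}$. By Step 3,
\[
X(r)=\hbar^mGr+\gamma(\tau_j(r)-r)\in\hbar^mGr+\hbar^{m+1}R_{ij}.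
\]
If $X^k(1)=\hbar^{mk}G^k+\hbar^{mk+1}\rho$, then $X^{k+1}(1)=\hbar^{mk}X(G^k)+\hbar^{mk+1}X(\rho)$ lies in $\hbar^{m(k+1)}G^{k+1}+\hbar^{m(k+1)+1}R_{ij}$. Since $\hbar^{mq+1}=0$, we get $X^q(1)=\hbar^{mq}G^q$. The operators $\mathrm{id}$ and $X$ commute and $q$ is a power of the characteristic, so $T^q=\mathrm{id}+X^q$ and $T^q(1)=1+\hbar^{mq}G^q$.

\emph{Step 5: comparison with $a$.} By Lemma~\ref{lem:I}, $I^q\subset I(\mathfrak a^{(q)})=aU$, and $aU\cap U_k=aU_{k-qD}$ because $\deg a=qD$. So $\widetilde I^{\,q}\subset\tilde a\widetilde U$, where $\tilde a=a\hbar^{qD}$ is central with image $f^q$ in $S$. Writing $\beta_i$ as an element of $\mathcal I$ times a power of the central element $\tilde\sigma_i^{-1}$, we get $\beta_i^q=\tilde a\varepsilon_i$ with $\varepsilon_i\in[R_i]_0$. Modulo $\hbar$ this reads $f^q=f^q\bar\varepsilon_i$, so $\varepsilon_i\equiv1$ modulo $\hbar$. Cancelling $\tilde a$ in Step 4 by (R3) gives $\varepsilon_i=(1+\hbar^{mq}G_{ij}^q)\varepsilon_j$, and since $\hbar^{mq+1}=0$,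
\begin{equation}\label{eq:eps}
\varepsilon_i-\varepsilon_j=\hbar^{mq}G_{ij}^q .
\end{equation}
Modulo $\hbar^{mq}$ the $\varepsilon_i$ agree, so by Lemma~\ref{lem:glue} they come from an element of $[R^{(mq)}]_0=U_0=F$, which is $1$ because $\varepsilon_i\equiv1$ modulo $\hbar$. Thus $\varepsilon_i=1+\hbar^{mq}H_i$ with $H_i\in R_i$. Let $h_i\in S_i$ be the image of $H_i$. By (R1) with $l=mq<N$, \eqref{eq:eps} becomes $h_i-h_j=g_{ij}^q$ in $S_{ij}$. Lemma~\ref{lem:frobenius} supplies the $\kappa_i$ required in Step 2.
\end{proof}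

\begin{remark}
The hypothesis $w(\mathfrak a)=0$ enters in Step 3 and in Lemma~\ref{lem:liftsuffices}, and both fail without it. In Example~\ref{ex:basicw} the generator $v$ of $I$ has symbol $f$ but is not central, and for $\beta=v\hbar$ the relation $vt=(t-1)v$ gives $\tau(t\hbar)=t\hbar-\hbar$, so $\tau$ is not the identity modulo $\hbar^2$.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The homomorphism $w$ is that of Proposition~\ref{prop:mult}. A class in $\ker w$ killed by $q=p^e$ is represented by an integral divisorial ideal $\mathfrak a$ with $w(\mathfrak a)=0$, and the integral ideal $\mathfrak a^{(q)}$ is principal, so we are in the setting of this section. By $E(1)$ and Proposition~\ref{prop:step}, $E(m)$ holds for all $m$. Lemmas~\ref{lem:algebraize} and~\ref{lem:liftsuffices} show that $\mathfrak a$ is principal.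
\end{proof}

\section{Proofs of the main results}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By (K1), Proposition~\ref{prop:envelope}(b) and (C2), $\operatorname{Cl}(\operatorname{Sz}(U(L)))\cong\operatorname{Cl}(\operatorname{Sz}(U(\hat L)))$. Apply Section~\ref{sec:reduction} to $\mathfrak g=\hat L$: the subspace $M$ is a restricted ideal, and $\operatorname{Sz}(U(\hat L))=Z[\xi_1,\dots,\xi_r]$ with $Z=Z(U(M))$ by Proposition~\ref{prop:Sz}. This ring is Krull by (K1), so $Z=Z[\xi]\cap Q(Z)$ is Krull by (C3), and (C2) gives $\operatorname{Cl}(\operatorname{Sz}(U(\hat L)))\cong\operatorname{Cl}(Z)$. The domain $Z$ is normal, and it is Noetherian by Lemma~\ref{lem:pcenter}, so Theorem~\ref{thm:C} applies. By Lemma~\ref{lem:pcenter} the PI degree of $U(\hat L)$ is a power of $p$, so (K2), applied to $\hat L$, shows that every element of $\operatorname{Cl}(Z)$ has $p$-power order. Hence $w\colon\operatorname{Cl}(Z)\to\Lambda_S(M)$ is injective. By Lemma~\ref{lem:weights}, $\Lambda_S(M)$ is a finite elementary abelian $p$-group of rank at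 most $\dim M/[M,M]$, and a subgroup of such a group is again finite elementary abelian.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The algebras are those of Section~\ref{sec:examples}: abelian for $r=0$, and given by Proposition~\ref{prop:exCl} for $r\ge1$. So every finite elementary abelian $p$-group occurs, and by Theorem~\ref{thm:A} no other group does.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ufd}]
Let $\hat L$ be a finite dimensional $p$-envelope of $L$ and $\lambda$ a weight of $\hat L$ on $U(\hat L)$ or on $S(\hat L)$. We show $\lambda=0$.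

If $L=[L,L]$, then $\lambda$ vanishes on $[\hat L,\hat L]\supset L$. By $\lambda(x^{[p]})=\lambda(x)^p$ it vanishes on all $x^{[p]^i}$ with $x\in L$, and these span $\hat L$ by Proposition~\ref{prop:envelope}(a).

Let $L$ be nilpotent, with lower central series $C^1=L$, $C^{k+1}=[L,C^k]$. By Proposition~\ref{prop:envelope}(a), $[\hat L,\hat L]\subset C^2$, and $[x^{[p]^i},C^k]=(\operatorname{ad}x)^{p^i}C^k\subset C^{k+1}$ for $x\in L$, so $[\hat L,C^k]\subset C^{k+1}$. Hence $\hat L$ is nilpotent, and for large $j$ the operator $(\operatorname{ad}y)^{p^j}$ vanishes on $\hat L$ for every $y\in\hat L$. The $p^j$-th power of the action of $y$ on $U(\hat L)$ or $S(\hat L)$ is a derivation vanishing on $\hat L$, so it is zero. Thus $\lambda(y)^{p^j}=0$.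

In both cases $M=\hat L$ and $\Lambda_S(M)=0$. Theorem~\ref{thm:A} gives $\operatorname{Cl}(\operatorname{Sz}(U(L)))=0$, so $\operatorname{Sz}(U(L))$ is a UFD by (K1) and (C1). By Proposition~\ref{prop:envelope}(c) the only weight of $L$ on $U(L)$ is $0$, so $\operatorname{Sz}(U(L))=Z(U(L))$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the center and semi-center of enveloping algebras in prime characteristic},
\texttt{http://oa.las.ac.cn/oainone/service/workdown/RO202412260018971WH}.
\end{thebibliography}
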